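# An $L$-embedded Banach space with the Radon–Nikodým property that is not a dual space

## 1. The bidual of $\ell_1$ and two of its preduals

All Banach spaces below are real or complex, and $B_V$ denotes the closed unit ball of $V$. We begin with $\ell_1$ and compute its bidual by hand.

Let $m\in\ell_1^{**}=\ell_\infty^*$ and put $y_k=m(e_k)$, where $e_k\in\ell_\infty$ is the $k$-th unit vector. Choosing scalars $\omega_k$ of modulus $1$ with $\omega_ky_k=|y_k|$ we get $\sum_{k\le K}|y_k|=m\big(\sum_{k\le K}\omega_ke_k\big)\le\|m\|$ for every $K$, so $y=(y_k)\in\ell_1$. The difference $\mu=m-y$ vanishes on every $e_k$, hence on $c_0$. So $\ell_1^{**}=\ell_1\oplus c_0^\perp$. Moreover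
$$\|y+\mu\|=\|y\|+\|\mu\|\qquad(y\in\ell_1,\ \mu\in c_0^\perp).\tag{1}$$
Only "$\ge$" needs an argument. Given $\varepsilon>0$, choose $a\in B_{\ell_\infty}$ with $\operatorname{Re}\mu(a)\ge\|\mu\|-\varepsilon$ and $K$ with $\sum_{k>K}|y_k|\le\varepsilon$. Let $a'_k=\omega_k$ for $k\le K$ and $a'_k=a_k$ for $k>K$. Then $a'\in B_{\ell_\infty}$ and $a'-a\in c_0$, so $\mu(a')=\mu(a)$ and
$$\operatorname{Re}(y+\mu)(a')\ \ge\ \sum_{k\le K}|y_k|-\varepsilon+\|\mu\|-\varepsilon\ \ge\ \|y\|+\|\mu\|-3\varepsilon .$$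
The point of this splicing is that $\mu$ does not notice a change of $a$ on finitely many coordinates, while $y$ lives almost entirely on finitely many coordinates. We shall splice in this way twice more.

Now look at preduals. Add one point to the index set and let $X=\ell_1(\mathbb N\cup\{\infty\})$. This is the dual of $c_0(\mathbb N\cup\{\infty\})$. It is also the dual of the space $c$ of functions $a$ on $\mathbb N\cup\{\infty\}$ with $a_k\to a_\infty$, again under the pairing $\sum_{k\le\infty} a_kx_k$ (Riesz' theorem for the one-point compactification of $\mathbb N$). Both preduals sit inside $X^*=\ell_\infty(\mathbb N\cup\{\infty\})$. Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Recall that every bounded scalar sequence has a limit along $\mathcal U$, that this limit is linear in the sequence, and that it agrees with the ordinary limit when that exists. Let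
$$\varphi=w^*\text{-}\lim_{k\to\mathcal U}e_k\in X^{**},\qquad \varphi(a)=\lim_{k\to\mathcal U}a_k .$$
Then $\|\varphi\|=1$ and $\varphi$ vanishes on $c_0(\mathbb N\cup\{\infty\})$. So $\varphi$ is purely in the second summand of (1), and the projection $y+\mu\mapsto y$ kills it.

A predual $Y\subset X^*$ gives another projection of $X^{**}$ onto $X$: restrict $m\in X^{**}$ to $Y$ and regard the result as an element $Q_Ym$ of $Y^*=X$. Thus $a(Q_Ym)=m(a)$ for $a\in Y$. For $Y=c_0$ we get $Q_Y\varphi=0$. For $Y=c$ we have $\lim_{\mathcal U}a_k=a_\infty$ for all $a\in Y$, so $Q_Y\varphi=e_\infty$. A predual therefore decides where the sequence $(e_k)$ converges, and different preduals may decide differently. Whatever the decision, it obeys $\|Q_Y\varphi\|\le\|\varphi\|$. This inequality is what we shall violate.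

## 2. $L$-embedded spaces, the Radon–Nikodým property, and two theorems

**Definition ($L$-summand, $L$-embedded space).** A closed subspace $J$ of a Banach space $X$ is an *$L$-summand* if there is a linear projection $P$ of $X$ onto $J$ with $\|x\|=\|Px\|+\|x-Px\|$ for all $x\in X$. A Banach space $X$ is *$L$-embedded* if its canonical image is an $L$-summand in $X^{**}$; equivalently, $X^{**}=X\oplus_1X_s$ for some closed subspace $X_s\subset X^{**}$.

By (1), $\ell_1$ is $L$-embedded with $X_s=c_0^\perp$. A reflexive space is $L$-embedded with $X_s=0$.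

**Definition (Radon–Nikodým property).** $X$ has the *RNP* if for every finite measure space $(\Omega,\Sigma,\lambda)$, every $\lambda$-continuous countably additive measure $\nu:\Sigma\to X$ of bounded variation has a Bochner integrable density, $\nu(A)=\int_Ag\,d\lambda$.

Reflexive spaces have the RNP (textbook). So does $\ell_1$, as a special case of Lemma 5 below. The space $L_1=L_1[0,1]$ does not. Take $\nu(A)=\mathbf 1_A$, whose variation is Lebesgue measure $\lambda$, and suppose it had a density $g$. Testing with $\mathbf 1_B\in L_\infty$ for a dyadic interval $B$ gives $\lambda(A\cap B)=\int_A\big(\int_Bg(t)(s)\,ds\big)dt$ for all $A$, so $\int_Bg(t)(s)\,ds=\mathbf 1_B(t)$ for almost every $t$. There are countably many $B$, so almost every $t$ works for all of them. For such $t$ the integral of the $L_1$-function $g(t)$ over arbitrarily short dyadic intervals containing $t$ equals $1$, which is impossible.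

The space $L_1$ is instructive for another reason. By the Yosida–Hewitt theorem every functional on $L_\infty$ splits into a part with a density in $L_1$ and a purely finitely additive part, and the norms add. So $L_1$ is $L$-embedded. It is not isometric to a dual space: a dual ball is weak$^*$ compact and so has extreme points (Krein–Milman), whereas $B_{L_1}$ has none. Indeed, if $\|f\|=1$, choose $s$ with $\int_0^s|f|=\frac12$, put $A=[0,s]$, and write $f=\frac12\big(2f\mathbf 1_A+2f\mathbf 1_{A^c}\big)$.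

So an $L$-embedded space need not be a dual space, but this example fails the RNP. On the other side, reflexive spaces and countable $\ell_1$-sums of reflexive spaces $\mathcal G_k$ have the RNP and are dual spaces; such a sum is the dual of the $c_0$-sum of the spaces $\mathcal G_k^*$. This leads to the problem of the lecture.

*Is every $L$-embedded space with the RNP isometric to a dual space, that is, isometrically isomorphic to $Y^*$ for some Banach space $Y$?*

The answer is no. Fix $\rho=\frac32$ for the whole lecture. Everything is in ZFC.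

**Theorem 1.** For every integer $n\ge2$ there is an $L$-embedded Banach space $X_n$ with the RNP such that every isomorphism $\Psi$ of $X_n$ onto a dual space $Y^*$ satisfies $\|\Psi\|\,\|\Psi^{-1}\|\ge(2^n-1)/\rho$. In particular $X_2$ (where the bound is $2$) is $L$-embedded, has the RNP, and is not isometric to a dual space. Each $X_n$ is nevertheless isomorphic to a dual space.

**Theorem 2.** $\mathbf X=\big(\bigoplus_{n\ge2}X_n\big)_{\ell_1}$ is $L$-embedded, has the RNP, and is not isomorphic to any dual Banach space.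

Theorem 1 with $n=2$ already answers the question.

## 3. How a predual acts on the bidual, and why a bounded tilt is useless

We first write the projection $Q_Y$ of Section 1 for an arbitrary isomorphism. Let $V$ be a Banach space, $\Psi:V\to Y^*$ an onto isomorphism, $d=\|\Psi\|\,\|\Psi^{-1}\|$, and $\iota:Y\to Y^{**}$ the canonical embedding. Put
$$w_y=\Psi^*\iota y\in V^*,\quad w_y(v)=(\Psi v)(y),\quad \|w_y\|\le\|\Psi\|\,\|y\|,\qquad Q=\Psi^{-1}\iota^*\Psi^{**}:V^{**}\to V .$$
Then $\|Q\|\le d$, and $w_y(Qv^{**})=(\Psi Qv^{**})(y)=(\iota^*\Psi^{**}v^{**})(y)=(\Psi^{**}v^{**})(\iota y)=v^{**}(\Psi^*\iota y)$, that is,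
$$\|Q\|\le d,\qquad w_y(Qv^{**})=v^{**}(w_y)\qquad(y\in Y,\ v^{**}\in V^{**}).\tag{2}$$

The next fact says that the functionals $w_y$ produce all functionals on a reflexive subspace. Let $F'\subset V$ be a reflexive subspace and $r:Y\to F'^*$, $r(y)=w_y|_{F'}$. For $f\in F'=F'^{**}$ we have $(r^*f)(y)=w_y(f)=(\Psi f)(y)$, so $r^*=\Psi|_{F'}$, which is bounded below by $\|\Psi^{-1}\|^{-1}$. By the usual duality argument (Hahn–Banach for the closure of the image of the ball, then successive approximation as in the open mapping theorem), $r$ maps the open unit ball of $Y$ onto a set containing the open ball of radius $\|\Psi^{-1}\|^{-1}$. Hence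
$$\text{every }\zeta\in F'^*\text{ is }\zeta=w_y|_{F'}\text{ for some }y\in Y\text{ with }\|y\|\le2\|\Psi^{-1}\|\,\|\zeta\|,\text{ so that }\|w_y\|\le2d\|\zeta\|.\tag{3}$$

**A first attempt.** Take $F$ reflexive and $\mathcal G=\mathcal M^*$ a countable $\ell_1$-sum of reflexive spaces, with $\mathcal M$ the corresponding $c_0$-sum. As in Section 1, $\mathcal G^{**}=\mathcal G\oplus\mathcal M^\perp$. Renorm $X=F\oplus\mathcal G$ equivalently, in such a way that $X^{**}=F\oplus\mathcal G\oplus\mathcal M^\perp$ is $X\oplus_1X_s$ with a complement that is tilted into $F$: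
$$X_s=\{(-S\mu,\mu):\mu\in\mathcal M^\perp\},\qquad S:\mathcal M^\perp\to F .$$
The natural way to get a map $S$ is to take a bounded operator $T:\mathcal G\to F$ and let $S$ be the restriction of $T^{**}:\mathcal G^{**}\to F^{**}=F$. This cannot give a counterexample. Indeed $X_s$ is then the image of $\{0\}\oplus\mathcal M^\perp$ under $(f,m)\mapsto(f-T^{**}m,m)$. This map is the bitranspose of the isomorphism $(f,y)\mapsto(f-Ty,y)$ of $X$, so it is a weak$^*$ homeomorphism. The set $\{0\}\oplus\mathcal M^\perp$ is the annihilator of $F^*\oplus\mathcal M$ and is weak$^*$ closed, hence $X_s$ is weak$^*$ closed. So $X_s=W^\perp$ for a closed subspace $W\subset X^*$, and $X^{**}/X_s=W^*$. Since $\|x+x_s\|=\|x\|+\|x_s\|\ge\|x\|$, the map $X\to X^{**}/X_s$ is isometric and onto. Thus $X$ is isometric to $W^*$.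

So $S$ must not come from an operator $\mathcal G\to F$. We shall obtain it from operators of $\mathcal G$ into a larger reflexive space $E\supset F$, a suitable limit of which lands in $F$ only on $\mathcal M^\perp$. The target is this. There will be operators $f_j$ from a Hilbert space $H$ into $F$, indexed by a huge set $J$, and vectors
$$e_{k,j}(x)=(f_jx,\ x\delta_{k,j})\in F\oplus\mathcal G ,$$
where $x\delta_{k,j}$ has the entry $x$ at position $(k,j)$ and $0$ elsewhere. Their norms will tend to $\rho\|x\|$ as $k\to\infty$, although $f_jx$ alone is much longer in $F$. A predual has to send $\varphi_j(x)=w^*\text{-}\lim_{k\to\mathcal U}e_{k,j}(x)$ somewhere, and we shall arrange that for suitable $j$ and a suitable unit vector $x$ it must choose $(g_j,0)$ with $g_j$ as long as $f_jx$. That contradicts $\|Q\|\le d$ if $d$ is small.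

Why should it choose this? If $z\in F^*$ is extended to a functional $w_y=(z,c)$ by (3), then $\varphi_j(x)(w_y)=z(f_jx)+\lim_{\mathcal U}c^k_j(x)$. We have no control over $c$, but we can arrange that each $c$ has only countably many $j$ in its support. For $j$ outside a countable set depending on $z$, the predual then sees only $z(f_jx)$. The exceptional set depends on $z$, and there are too many $z$ to treat all at once. So $f_jx$ should have a length that can be detected by few functionals, and $j$ should be chosen to avoid the exceptional sets of just those. This is the design of the next section.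

## 4. Sums over partial functions: $f_j$ is long in $F$, $h_j$ is short in $E$

Sections 4 to 9 fix $n\ge2$. Write $[n]=\{1,\dots,n\}$. For a set $I$, $\varepsilon_i$ $(i\in I)$ are the unit vectors, and $\langle a,x\rangle=\sum_ia_ix_i$ is the *bilinear* pairing. $\ell_p(J;C)$ is the $\ell_p$-sum of copies of $C$ indexed by $J$, and $x\delta_j$ has entry $x$ at $j$ and $0$ elsewhere.

Choose sets with $|\Gamma_i|=\aleph_i$ $(i\in[n])$, put $J=\Gamma_1\times\dots\times\Gamma_n$ (so $|J|=\aleph_n$), let $|I|=\aleph_{n+1}$, and $H=\ell_2(I)$. Let $\mathcal P$ be the set of all functions $b$ with domain $\operatorname{dom}b\subsetneq[n]$ and $b(i)\in\Gamma_i$ for $i\in\operatorname{dom}b$, including $\emptyset$. View $j\in J$ as a function on $[n]$; $b\subset a$ means that $a$ extends $b$, and $|b|=|\operatorname{dom}b|$. For $z=(z_b)\in\ell_2(\mathcal P;H)$ put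
$$\hat z(a)=\sum_{b\subset a}z_b\quad(a\in\mathcal P),\qquad\hat z(j)=\sum_{b\subsetneq j}z_b\quad(j\in J).$$
These sums have at most $2^n$ terms, so $\|\hat z(\cdot)\|\le2^{n/2}\|z\|_2$. Let $\delta=5^{-n/2}$ and let $Z$ be $\ell_2(\mathcal P;H)$ with the equivalent norm
$$\|z\|_Z=\max\Big(\sup_{a\in\mathcal P}\|\hat z(a)\|,\ \delta\|z\|_2\Big).$$
Note that $\hat z(j)$ for full $j$ does not enter this norm.

**The case $n=2$ by hand.** Here $\mathcal P$ consists of $\emptyset$, the points $\alpha\in\Gamma_1$ and the points $\beta\in\Gamma_2$, and for $j=(\alpha,\beta)$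
$$\hat z(\alpha,\beta)=z_\emptyset+z_\alpha+z_\beta=\hat z(\alpha)+\hat z(\beta)-\hat z(\emptyset).$$
If the three partial values have norm at most $1$, the corner value can have norm $3$. Take $z_\emptyset=-\varepsilon_i$, $z_\alpha=z_\beta=2\varepsilon_i$, and all other entries $0$. The values at $\emptyset,\alpha,\beta$ are $-\varepsilon_i,\varepsilon_i,\varepsilon_i$, the value at every other partial function is $-\varepsilon_i$, the corner is $3\varepsilon_i$, and $\delta\|z\|_2=\frac35\le1$. So $\|z\|_Z=1$. On the other hand, large corners are rare. If $\|z\|_Z\le1$ and $\|\hat z(\alpha,\beta)\|>\frac32$, then $\hat z(\alpha,\beta)=\hat z(\alpha)+z_\beta$ gives $\|z_\beta\|>\frac12$, and likewise $\|z_\alpha\|>\frac12$. As $\|z\|_2\le5$, there are at most $100$ such $\alpha$ and at most $100$ such $\beta$, hence at most $10^4$ large corners. The same two facts for general $n$ are Lemmas 3 and 4. (For $n=1$ the only partial function is $\emptyset$, every $\hat z(j)$ equals $z_\emptyset$, and nothing is gained.)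

For $i\in I$ and $b\in\mathcal P$ let $z^{(b)}\in Z$ have entry $\varepsilon_i$ at $b$ and $0$ elsewhere. For $g\in Z^*$ and $z\in Z$ we write $z(g)$ for the value of $g$ at $z$.

**Lemma 3.** Let $j\in J$, $i\in I$, $g\in Z^*$. If $z^{(b)}(g)=1$ for all $b\subsetneq j$, then $\|g\|\ge2^n-1$.

**Proof.** Let $z=\sum_{b\subsetneq j}(-1)^{n-1+|b|}2^{|b|}z^{(b)}$. For $c\subsetneq j$ the binomial theorem gives
$$\hat z(c)=(-1)^{n-1}\sum_s\binom{|c|}s(-2)^s\,\varepsilon_i=(-1)^{n-1+|c|}\varepsilon_i .$$
For general $a\in\mathcal P$, only those $b\subset a$ with $b\subsetneq j$ contribute, so $\hat z(a)=\hat z(c)$, where $c\subsetneq j$ is the restriction of $a$ to $\{l\in\operatorname{dom}a:a(l)=j(l)\}$. So $\|\hat z(a)\|=1$ for all $a\in\mathcal P$. Also $\|z\|_2^2=\sum_{s<n}\binom ns4^s\le5^n$. Thus $\|z\|_Z\le1$, and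
$$z(g)=(-1)^{n-1}\sum_{s<n}\binom ns(-2)^s=(-1)^{n-1}\big((-1)^n-(-2)^n\big)=2^n-1.\qquad\square$$

Next we build a space $E$ that contains $Z^*$ isometrically and in which the functionals $z\mapsto\langle\hat z(j),x\rangle$ can be corrected to have norm at most $\rho\|x\|$. We work on the dual side: every $z\in B_Z$ must extend to a functional of norm at most $1$ on $E$, and the extension has the freedom to cut off large corners. Put $\tau=(\rho-1)2^{-n}$, $N_0=(\delta\tau)^{-2}$ and $1/\eta=N_0^{n/2}2^{n/2}/\delta$, and on $Z\oplus\ell_2(J;H)$ define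
$$\|(z,w)\|_{E^*}=\max\Big(\|z\|_Z,\ \rho^{-1}\sup_{j\in J}\|\hat z(j)+w_j\|,\ \eta\|w\|_2\Big).$$
This is equivalent to a Hilbert norm, since it is at least $\max(\delta\|z\|_2,\eta\|w\|_2)$ and at most a multiple of $\|z\|_2+\|w\|_2$. So the space is reflexive. Let $E$ be its dual; then $E^*=Z\oplus\ell_2(J;H)$ with this norm.

**Lemma 4.** The map $(z,w)\mapsto z$ sends $B_{E^*}$ onto $B_Z$.

**Proof.** It is a contraction. Let $\|z\|_Z\le1$ and $D_z=\{j\in J:\|\hat z(j)\|>\rho\}$. For $j\in D_z$ and $i\in[n]$,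
$$\hat z(j)=\hat z\big(j|_{[n]\setminus\{i\}}\big)+\sum_{b\subsetneq j,\ i\in\operatorname{dom}b}z_b,\qquad\big\|\hat z\big(j|_{[n]\setminus\{i\}}\big)\big\|\le1 .$$
The last sum therefore has norm greater than $\rho-1$ and fewer than $2^n$ terms, so some $b\subsetneq j$ with $i\in\operatorname{dom}b$ has $\|z_b\|>\tau$. Since $\|z\|_2\le1/\delta$, at most $N_0$ elements $b$ satisfy $\|z_b\|>\tau$. Choose one such $b$ for each $i$; then $j(i)=b(i)$, so these $n$ choices determine $j$. Hence $|D_z|\le N_0^n$. Put $w_j=-\hat z(j)$ on $D_z$ and $w_j=0$ elsewhere. As $\|\hat z(j)\|\le2^{n/2}/\delta$, we get $\|w\|_2\le1/\eta$; and $\hat z(j)+w_j$ is $0$ on $D_z$ and has norm at most $\rho$ off $D_z$. So $\|(z,w)\|_{E^*}\le1$. $\square$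

By Lemma 4, $E^*\to Z$ is an isometric quotient map, and its adjoint $Z^*\to E^{**}=E$ is isometric. Let $F\subset E$ be the range of the adjoint, that is, the functionals on $E^*$ that depend on $z$ only. Then $F\cong Z^*$ isometrically, $F$ is reflexive, $F^*=Z$, and the restriction map $E^*\to F^*$ is $(z,w)\mapsto z$.

For $x\in H$ define $f_jx\in F$ and $u_jx,h_jx\in E$ by
$$(f_jx)(z,w)=\langle\hat z(j),x\rangle,\qquad(u_jx)(z,w)=\langle w_j,x\rangle,\qquad h_j=f_j+u_j .$$
The middle term of the norm gives $\|h_jx\|\le\rho\|x\|$. The operator $U_0:\ell_2(J;H)\to E$, $U_0(x_j)_j=\sum_ju_jx_j$, satisfies $\|U_0\|\le1/\eta$, because $(U_0x)(z,w)=\sum_j\langle w_j,x_j\rangle$. Finally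
$$z^{(b)}(f_j\varepsilon_i)=\langle\widehat{z^{(b)}}(j),\varepsilon_i\rangle=\begin{cases}1&b\subset j,\\0&\text{otherwise.}\end{cases}\tag{4}$$
So $\|f_j\varepsilon_i\|\ge2^n-1$ by Lemma 3, while $\|h_j\varepsilon_i\|\le\rho$, and the length of $f_j\varepsilon_i$ is detected by just the $2^n-1$ functionals $z^{(b)}$, $b\subsetneq j$.

## 5. Levels with exponents tending to infinity, and the norm of $X_n$

For $k\ge1$ let $p_k=k+3$, let $q_k$ be the conjugate exponent (so $1<q_k\le\frac43$), $s_k=2-\frac1{k+2}\in[\frac53,2)$, and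
$$C_k=\ell_{s_k}(I),\qquad\mathcal G_k=\ell_{q_k}(J;C_k),\qquad\mathcal G_k^*=\ell_{p_k}(J;C_k^*).$$
Each $\mathcal G_k$ is reflexive. Put
$$\mathcal G=\Big(\bigoplus_k\mathcal G_k\Big)_{\ell_1},\quad\mathcal G^*=\Big(\bigoplus_k\mathcal G_k^*\Big)_{\ell_\infty},\quad\mathcal M=\Big(\bigoplus_k\mathcal G_k^*\Big)_{c_0},\quad\mathcal M^*=\mathcal G .$$
Restricting functionals from $\mathcal G^*$ to $\mathcal M$ gives $\mathcal G^{**}=\mathcal G\oplus\mathcal M^\perp$. Elements $y\in\mathcal G$ and $c\in\mathcal G^*$ have levels $y^k,c^k$ and entries $y^k_j\in C_k$, $c^k_j\in C_k^*$. Let $\mathcal L$ be the $\ell_1$-sum over $(k,j)\in\mathbb N\times J$ of the spaces $C_k$; $\mathcal L^*$ is the $\ell_\infty$-sum of the $C_k^*$. Since $s_k<2$ we have $C_k\subset H$ with $\|x\|_2\le\|x\|_{C_k}$, and since $q_k\le2$, $\mathcal G_k\subset\ell_2(J;H)$ contractively.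

For $\theta=(\theta^k_j)\ge0$ with $\sup_k\|\theta^k\|_{p_k}<\infty$ define
$$M_\theta:\mathcal G\to\mathcal L,\ M_\theta y=(\theta^k_jy^k_j);\qquad H_\theta:\mathcal G\to E,\ H_\theta y=\sum_{k,j}\theta^k_jh_jy^k_j;\qquad U:\mathcal G\to E,\ Uy=\sum_kU_0y^k .$$
By Hölder, $\|M_\theta\|\le\sup_k\|\theta^k\|_{p_k}$. Further $H_\theta=RM_\theta$ with $R:\mathcal L\to E$, $Rv=\sum h_jv^k_j$, and $\|R\|\le\rho$. Let
$$\Theta=\{\theta\ge0:\|\theta^k\|_{p_k}\le1\ \forall k\},\qquad\Theta^+=\Big\{\theta\ge0:\sup_k\|\theta^k\|_{p_k}<\infty,\ \limsup_k\|\theta^k\|_{p_k}\le1\Big\}.$$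

**Definition (the space $X=X_n$).** $X=F\oplus\mathcal G$ with the norm
$$\|(f,y)\|=\sup_{\theta\in\Theta}\Big(\|f+Uy-H_\theta y\|_E+\rho\|M_\theta y\|_{\mathcal L}\Big).$$

One may read $\theta$ as a rule that removes the portion $\theta^k_jh_jy^k_j$ from the vector $f+Uy\in E$ and charges for it separately, at the rate $\rho\ge\|h_j\|$.

**Why the exponents vary.** Limits along increasing $\theta$ will be essential, so we need a directed set. $\Theta$ is not directed: for $j_1\ne j_2$ the indicator functions $\mathbf 1_{\mathbb N\times\{j_1\}}$ and $\mathbf 1_{\mathbb N\times\{j_2\}}$ lie in $\Theta$, and their maximum has level norms $2^{1/p_k}>1$. If all $p_k$ were equal to one finite $p$, then $\Theta^+$ would not be directed either, for the same reason. If all $p_k$ were $\infty$, the set would be directed, but then $c^k\in\ell_\infty(J;C_k^*)$ could have uncountable support in $J$, against the plan of Section 3. With $p_k<\infty$ and $p_k\to\infty$ both requirements hold: each $c^k$ has countable support,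 and from $\|\theta^k\vee\theta'^k\|_{p_k}\le2^{1/p_k}\max(\|\theta^k\|_{p_k},\|\theta'^k\|_{p_k})$ and $2^{1/p_k}\to1$ we see that $\Theta^+$ is closed under $\vee$, hence upward directed.

**First estimates.** By $\ell_{q_k}$–$\ell_{p_k}$ duality on every level, $\sup_{\theta\in\Theta}\|M_\theta y\|=\|y\|_{\mathcal G}$. Using also $\theta=0$ for the lower bound and $\|H_\theta y\|\le\rho\|M_\theta y\|$ for the upper one,
$$\max\big(\|f+Uy\|,\rho\|y\|\big)\le\|(f,y)\|\le\|f\|+(\|U\|+2\rho)\|y\| .$$
So $X$ is a Banach space, isomorphic to $F\oplus\mathcal G$, and $\|(f,0)\|=\|f\|$. As vector spaces $X^*=F^*\oplus\mathcal G^*$, with $(z,c)(f,y)=z(f)+c(y)$, and $X^{**}=F\oplus\mathcal G^{**}$, in which $X$ is $F\oplus\mathcal G$. In particular $X$ is isomorphic to the dual space $(F^*\oplus\mathcal M)^*$.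

**The short vectors, by hand.** Let $x\in H$ be finitely supported and $e_{k,j}(x)=(f_jx,x\delta_{k,j})$. Here $f+Uy=f_jx+u_jx=h_jx$ and $H_\theta y=\theta^k_jh_jx$, and $\theta^k_j$ takes all values in $[0,1]$. Hence
$$\|e_{k,j}(x)\|=\sup_{0\le t\le1}\big[(1-t)\|h_jx\|+\rho t\|x\|_{s_k}\big]\le\rho\|x\|_{s_k}\ \xrightarrow[k\to\infty]{}\ \rho\|x\|_2 ,\tag{5}$$
because $\|h_jx\|\le\rho\|x\|_2\le\rho\|x\|_{s_k}$. The second component has brought the norm of $(f_j\varepsilon_i,0)$ down from at least $2^n-1$ to $\rho$.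

## 6. The Radon–Nikodým property of $X_n$

**Lemma 5.** A countable $\ell_1$-sum of spaces with the RNP has the RNP.

**Proof.** Let $\nu=(\nu_k)$ be a $\lambda$-continuous measure of bounded variation with values in the $\ell_1$-sum. Each $\nu_k$ is $\lambda$-continuous of bounded variation, so it has a Bochner integrable density $g_k$. The measure $(\nu_1,\dots,\nu_K)$ has density $(g_1,\dots,g_K)$, so its variation has total mass $\int\sum_{k\le K}\|g_k\|\,d\lambda$, and this is at most $|\nu|(\Omega)$ for all $K$. By monotone convergence $\sum_k\|g_k\|$ is integrable. Thus $g=(g_k)_k$ lies in the $\ell_1$-sum almost everywhere, is an a.e. limit of its strongly measurable truncations, and is Bochner integrable. Comparing coordinates, $\nu(A)=\int_Ag\,d\lambda$. $\square$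

The RNP is an isomorphic invariant, and $X$ is isomorphic to the $\ell_1$-sum of the reflexive spaces $F,\mathcal G_1,\mathcal G_2,\dots$. So $X=X_n$ has the RNP.

## 7. The $L$-decomposition of $X_n^{**}$

**Step 1 (what $\mathcal M^\perp$ sees).** This step collects the facts about $\mu\in\mathcal M^\perp$ that make all limits work. For $c\in\mathcal G^*$ the vector $c\mathbf 1_{k<K}$ lies in $\mathcal M$, so $\mu(c)=\mu(c\mathbf 1_{k\ge K})$, and letting $K\to\infty$
$$|\mu(c)|\le\|\mu\|\,\limsup_k\|c^k\|\qquad(\mu\in\mathcal M^\perp,\ c\in\mathcal G^*).\tag{6}$$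

(a) For $v\in\mathcal L^*$ we have $M_\theta^*v=(\theta^k_jv^k_j)$, and $H_\theta^*=M_\theta^*R^*$. By (6), $M_\theta^{**}\mu$ and $H_\theta^{**}\mu$ do not change if $\theta$ is changed on finitely many levels, and $\|M_\theta^{**}\mu\|\le\|\mu\|$ for $\theta\in\Theta^+$. Moreover
$$\sup_{\theta\in\Theta^+}\|M_\theta^{**}\mu\|=\|\mu\|.\tag{7}$$
Indeed, given $c\in B_{\mathcal G^*}$, put $\theta^k_j=\|c^k_j\|_{C_k^*}$. Then $\theta\in\Theta\subset\Theta^+$ and $c=M_\theta^*v$ for some $v\in B_{\mathcal L^*}$, so $|\mu(c)|\le\|M_\theta^{**}\mu\|$.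

(b) If $0\le\theta\le\theta'$ and $m\in\mathcal G^{**}$, then $\|M_{\theta'}^{**}m\|=\|M_\theta^{**}m\|+\|M_{\theta'-\theta}^{**}m\|$. Here "$\le$" is the triangle inequality. Conversely let $v,w\in B_{\mathcal L^*}$ and $t=\theta/\theta'$ ($t:=0$ where $\theta'=0$). Then
$$M_\theta^*v+M_{\theta'-\theta}^*w=M_{\theta'}^*\big(tv+(1-t)w\big),\qquad\|tv+(1-t)w\|\le1 .$$
Multiplying $v$ and $w$ by independent phases we may assume $|m(M_\theta^*v+M_{\theta'-\theta}^*w)|=|m(M_\theta^*v)|+|m(M_{\theta'-\theta}^*w)|$. The left side is at most $\|M_{\theta'}^{**}m\|$; take the supremum over $v,w$.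

(c) If $\theta\le\theta'$, then $H_{\theta'}-H_\theta=RM_{\theta'-\theta}$, so by (b)
$$\|H_{\theta'}^{**}m-H_\theta^{**}m\|\le\rho\big(\|M_{\theta'}^{**}m\|-\|M_\theta^{**}m\|\big).$$

**Step 2 (the tilt $S$).** This step defines the map whose graph will be $X_s$. Let $\mu\in\mathcal M^\perp$. The net $(\|M_\theta^{**}\mu\|)_{\theta\in\Theta^+}$ is increasing by (b), bounded by (a), and so converges, with limit $\|\mu\|$ by (7). By (c) the net $(H_\theta^{**}\mu)_{\theta\in\Theta^+}$ is norm Cauchy in $E^{**}=E$: compare two of its members with a common lower index. Define linear maps on $\mathcal M^\perp$ by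
$$H_\infty\mu=\lim_{\theta\in\Theta^+}H_\theta^{**}\mu\in E,\qquad S\mu=U^{**}\mu-H_\infty\mu\in E .$$

**Example.** Let $x\in H$ be finitely supported and $\mu=w^*\text{-}\lim_{k\to\mathcal U}x\delta_{k,j}\in\mathcal G^{**}$. Then $\mu\in\mathcal M^\perp$, since $|c^k_j(x)|\le\|c^k\|\,\|x\|_1\to0$ for $c\in\mathcal M$. Clearly $U^{**}\mu=u_jx$. As soon as $\theta\in\Theta^+$ satisfies $\theta\ge\mathbf 1_{\mathbb N\times\{j\}}$, we have $1\le\theta^k_j\le\|\theta^k\|_{p_k}$, so $\theta^k_j\to1$ and $H_\theta^{**}\mu=\lim_{k\to\mathcal U}\theta_j^kh_jx=h_jx$. Hence $S\mu=u_jx-h_jx=-f_jx$. The two terms $u_jx$ and $h_jx$ are outside $F$ in general, but their difference is in $F$. Moreover the weak$^*$ limit of the vectors $e_{k,j}(x)$ is $(f_jx,\mu)=(-S\mu,\mu)$. The next lemma says that $S\mu\in F$ always.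

**Lemma 6.** $S\mu\in F$ for all $\mu\in\mathcal M^\perp$.

**Proof.** The purpose of the first part is to write $U-H_\theta$ as an $F$-valued operator plus a term that tends weakly to $0$ on $\mu$. For $\theta\in\Theta^+$ define $W_\theta:\mathcal G\to\ell_2(J;H)$, $W_\theta y=\big(\sum_k(1-\theta^k_j)y^k_j\big)_j$. Since
$$\|(\theta^k_jy^k_j)_j\|_{\ell_2(J;H)}\le\sup_j\theta^k_j\,\|y^k\|\le\|\theta^k\|_{p_k}\|y^k\| ,$$
$W_\theta$ is bounded with $\|W_\theta\|\le1+\sup_k\|\theta^k\|_{p_k}$. On finitely supported $y$, inserting $h_j=f_j+u_j$,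
$$(U-H_\theta)y=\sum(1-\theta^k_j)u_jy^k_j-\sum\theta^k_jf_jy^k_j=U_0W_\theta y-A_\theta y,\qquad A_\theta y:=\sum\theta^k_jf_jy^k_j .$$
The operator $A_\theta=U_0W_\theta-U+H_\theta$ is bounded on $\mathcal G$ and maps finitely supported $y$ into the closed space $F$. So $A_\theta:\mathcal G\to F$ and $A_\theta^{**}\mu\in F^{**}=F$. With the quotient map $\pi:E\to E/F$ we obtain $\pi S\mu=\lim_{\theta\in\Theta^+}\pi U_0W_\theta^{**}\mu$ in norm.

It remains to see that $(W_\theta^{**}\mu)_\theta$ is weakly null in $\ell_2(J;H)$. The $k$-th level of $W_\theta^*\zeta$ is $((1-\theta^k_j)\zeta_j)_j$, of norm at most $(1+\|\theta^k\|_{p_k})\|\zeta\|$. By (6), $\|W_\theta^{**}\mu\|\le2\|\mu\|$ for $\theta\in\Theta^+$. Now let $j_0\in J$ and let $\theta\in\Theta^+$ satisfy $\theta\ge\mathbf 1_{\mathbb N\times\{j_0\}}\in\Theta$. Then $1\le\theta^k_{j_0}\le\|\theta^k\|_{p_k}$, so $\theta^k_{j_0}\to1$. For $x\in H$ the vector $W_\theta^*(x\delta_{j_0})$ has $k$-th level of norm $|1-\theta^k_{j_0}|\,\|x\|_{C_k^*}\le|1-\theta^k_{j_0}|\,\|x\|_2\to0$,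 so it lies in $\mathcal M$ and is killed by $\mu$. This means that the $j_0$-coordinate of $W_\theta^{**}\mu$ is $0$. So $(W_\theta^{**}\mu)_\theta$ is a bounded net in $\ell_2(J;H)$ each coordinate of which is eventually $0$; it is weakly null. The norm limit $\pi S\mu$ of $\pi U_0W_\theta^{**}\mu$ is therefore $0$. $\square$

**Lemma 7.** If $x^*\in B_{X^*}$ and $\mu\in\mathcal M^\perp$, then $|(-S\mu,\mu)(x^*)|\le\rho\|\mu\|$.

**Proof, Step 1 (an integral formula for $x^*$).** We embed $X$ in a space of continuous functions in order to describe $x^*$ by a measure. Let $\mathbb K=B_{E^*}\times\Theta\times\prod_{(k,j)}B_{C_k^*}$ with the weak topologies on the balls of the reflexive spaces $E^*,C_k^*$ and the pointwise topology on $\Theta$. The set $\Theta$ is pointwise closed in $[0,1]^{\mathbb N\times J}$ (test the norm conditions on finite subsets of $J$), so $\mathbb K$ is compact. For $\kappa=(\xi,\theta,v)$ put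
$$\Lambda_\kappa(f,y)=\xi(f+Uy-H_\theta y)+\rho\sum_{k,j}\theta^k_jv^k_j(y^k_j).$$
Choosing the phases of $\xi$ and $v$ independently, $\sup_\kappa|\Lambda_\kappa(x)|=\|x\|$ for $x\in X$. For finitely supported $y$, $\kappa\mapsto\Lambda_\kappa(f,y)$ is a finite sum of products of the continuous functions $\xi(e)$, $\theta^k_j$, $v^k_j(x')$; in general it is a uniform limit of such functions, since $|\Lambda_\kappa(x)-\Lambda_\kappa(x')|\le\|x-x'\|$. So $X$ embeds isometrically in $C(\mathbb K)$. By Hahn–Banach, Riesz and polar decomposition there are a positive regular Borel measure $\mathbb P$ on $\mathbb K$ with $\mathbb P(\mathbb K)\le1$ and a Borel function $\sigma$ with $|\sigma|=1$ such that $x^*(x)=\int\sigma\Lambda_\kappa(x)\,d\mathbb P$ for $x\in X$. All functions integrated below are continuous, or $\sigma$ times continuous.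

**Step 2 (the entries).** We read off the components of $x^*=(z,c)$, $z\in F^*$, $c\in\mathcal G^*$. Put $\bar\xi(e)=\int\sigma\,\xi(e)\,d\mathbb P$ for $e\in E$. Then $\bar\xi\in E^*$ and $\bar\xi|_F=z$. The functional $\beta:=c-U^*\bar\xi\in\mathcal G^*$ has entries
$$\beta^k_j(x)=\int\sigma\,\theta^k_j\big(\rho v^k_j(x)-\xi(h_jx)\big)\,d\mathbb P\qquad(x\in C_k).$$
For $\theta'\in\Theta^+$ let $a^{\theta'}=H_{\theta'}^*\bar\xi+\beta\in\mathcal G^*$. Its entries are $\int\sigma\big[(\theta'^k_j-\theta^k_j)\xi(h_jx)+\rho\theta^k_jv^k_j(x)\big]d\mathbb P$. Since $|\xi(h_jx)|\le\rho\|x\|_{C_k}$ and $|t'-t|+t=t'+2(t-t')^+$ for $t,t'\ge0$,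
$$\|(a^{\theta'})^k_j\|_{C_k^*}\le\rho\Big[\theta'^k_j+2\int(\theta^k_j-\theta'^k_j)^+\,d\mathbb P\Big].\tag{8}$$

**Step 3 (one $\theta'$ that dominates on average).** We show that the integral in (8) is negligible once $\theta'$ is large. Let $\bar\theta^k_j=\big(\int(\theta^k_j)^{p_k}\,d\mathbb P\big)^{1/p_k}$. For finite $A\subset J$, $\sum_{j\in A}(\bar\theta^k_j)^{p_k}=\int\sum_{j\in A}(\theta^k_j)^{p_k}\,d\mathbb P\le1$, so $\bar\theta\in\Theta$. By Young's inequality $ts^{p-1}\le\frac{t^p}p+s^p$, hence $(t-s)^+\le\frac1pt^ps^{1-p}$ for $t\ge0$, $s>0$. With $s=\bar\theta^k_j$ and $p=p_k$ we integrate and get $\int(\theta^k_j-\bar\theta^k_j)^+\,d\mathbb P\le\bar\theta^k_j/p_k$; if $\bar\theta^k_j=0$, then $\theta^k_j=0$ $\mathbb P$-a.e. and this is trivial. So if $\theta'\ge\bar\theta$, then $\int(\theta^k_j-\theta'^k_j)^+\,d\mathbb P\le\bar\theta^k_j/p_k\le\theta'^k_j/p_k$, and (8) yields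
$$\|(a^{\theta'})^k_j\|\le\rho\Big(1+\frac2{p_k}\Big)\theta'^k_j,\qquad\text{so}\qquad\limsup_k\|(a^{\theta'})^k\|\le\rho .$$
By (6), $|\mu(a^{\theta'})|\le\rho\|\mu\|$ for all $\theta'\in\Theta^+$ with $\theta'\ge\bar\theta$. Here again $p_k\to\infty$ is used.

**Step 4 (conclusion).** It remains to recognize $(-S\mu,\mu)(x^*)$ as a limit of the numbers $\mu(a^{\theta'})$. Since $S\mu\in F$ by Lemma 6,
$$z(S\mu)=\bar\xi(S\mu)=\mu(U^*\bar\xi)-\lim_{\theta'}\mu(H_{\theta'}^*\bar\xi),$$
and hence
$$(-S\mu,\mu)(x^*)=\mu(c)-z(S\mu)=\mu(\beta)+\lim_{\theta'}\mu(H_{\theta'}^*\bar\xi)=\lim_{\theta'\in\Theta^+}\mu(a^{\theta'}).$$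
As $\bar\theta\in\Theta\subset\Theta^+$, eventually $\theta'\ge\bar\theta$, so the limit has modulus at most $\rho\|\mu\|$. $\square$

**Proposition 8.** For $f\in F$, $y\in\mathcal G$, $\mu\in\mathcal M^\perp$,
$$\|(f,y+\mu)\|_{X^{**}}=\|(f+S\mu,y)\|_X+\rho\|\mu\| .$$
Consequently $X^{**}=X\oplus_1X_s$ with $X_s=\{(-S\mu,\mu):\mu\in\mathcal M^\perp\}$, and $X$ is $L$-embedded.

**Proof of "$\le$".** Write $(f,y+\mu)=(f+S\mu,y)+(-S\mu,\mu)$ and apply Lemma 7.

**Proof of "$\ge$".** This is the splicing of Section 1: use a $\theta_1$ that is good for $(f+S\mu,y)$ on the low levels and a $\theta_2$ that is good for $\mu$ on the high levels. Let $0<\varepsilon<1$. Choose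

- $\theta_1\in\Theta$ with $\|f+S\mu+Uy-H_{\theta_1}y\|+\rho\|M_{\theta_1}y\|\ge\|(f+S\mu,y)\|-\varepsilon$;
- $\theta_2\in\Theta^+$ with $\|H_{\theta_2}^{**}\mu-H_\infty\mu\|\le\varepsilon$ and $\|M_{\theta_2}^{**}\mu\|\ge\|\mu\|-\varepsilon$ (Step 2);
- $K$ with $\sum_{k\ge K}\|y^k\|\le\varepsilon$ and $\|\theta_2^k\|_{p_k}\le1+\varepsilon$ for $k\ge K$.

Let $\theta=\theta_1$ on levels $k<K$ and $\theta=(1+\varepsilon)^{-1}\theta_2$ on levels $k\ge K$. Then $\theta\in\Theta$, so $(f,y)\mapsto(f+Uy-H_\theta y,\ \rho M_\theta y)$ is a contraction $X\to E\oplus_1\mathcal L$. Taking biadjoints, with $m=y+\mu$,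
$$\|(f,m)\|\ge\|f+U^{**}m-H_\theta^{**}m\|+\rho\|M_\theta^{**}m\| .$$

*First summand.* By (a), $H_\theta^{**}\mu=(1+\varepsilon)^{-1}H_{\theta_2}^{**}\mu$, and $\|H_{\theta_2}^{**}\mu\|\le\rho\|\mu\|$. So
$$\|U^{**}\mu-H_\theta^{**}\mu-S\mu\|=\|H_\infty\mu-H_\theta^{**}\mu\|\le\varepsilon+\varepsilon\rho\|\mu\| .$$
Also $\|H_\theta y-H_{\theta_1}y\|\le2\rho\varepsilon$, since $\theta,\theta_1\in\Theta$ differ only on levels $k\ge K$. Hence the first summand is at least $\|f+S\mu+Uy-H_{\theta_1}y\|-\varepsilon-\varepsilon\rho\|\mu\|-2\rho\varepsilon$.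

*Second summand.* By (b), $\|M_\theta^{**}m\|=\|M_{\theta\mathbf 1_{k<K}}^{**}m\|+\|M_{\theta\mathbf 1_{k\ge K}}^{**}m\|$. By (a), $M_{\theta\mathbf 1_{k<K}}^{**}\mu=0$, so the first term is $\|M_{\theta_1\mathbf 1_{k<K}}y\|\ge\|M_{\theta_1}y\|-\varepsilon$. The second is at least $\|M_{\theta\mathbf 1_{k\ge K}}^{**}\mu\|-\varepsilon=(1+\varepsilon)^{-1}\|M_{\theta_2}^{**}\mu\|-\varepsilon\ge(1+\varepsilon)^{-1}(\|\mu\|-\varepsilon)-\varepsilon$.

Add the two estimates and let $\varepsilon\to0$.

**Consequence.** The formula gives $\|(-S\mu,\mu)\|=\rho\|\mu\|$, so the norm is additive along the algebraic decomposition $X^{**}=X\oplus X_s$. In particular the projection onto $X$ along $X_s$ is contractive, and $X_s$ is closed. $\square$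

**Remark (why $J$ has to be infinite).** Suppose that in $\mathcal G$ only the entries with $j$ in a finite set $J_0\subset J$ were kept; Section 7 goes through unchanged. Then the function $\mathbf 1$ on $\mathbb N\times J_0$ has level norms $|J_0|^{1/p_k}\to1$, so $\mathbf 1\in\Theta^+$. For $\theta\in\Theta^+$ with $\theta\ge\mathbf 1$ we have $\theta^k_j\to1$ for each of the finitely many $j$, so $\|\theta^k-\mathbf 1\|_{p_k}\to0$ and $H_\theta^{**}\mu=H_{\mathbf 1}^{**}\mu$ by (6). Thus $S=T^{**}|_{\mathcal M^\perp}$ with the bounded operator $T=U-H_{\mathbf 1}$, $Ty=-\sum f_jy^k_j\in F$, and by Section 3 the space would be isometric to a dual space. For our infinite $J$ the formula $y\mapsto-\sum f_jy^k_j$ does not define a bounded operator. For $A\subset J$ with $r$ elements, the vector with entries $r^{-1/q_k}\varepsilon_i$ at $(k,j)$, $j\in A$, has norm $1$ in $\mathcal G$. Testing with the $z$ whose only nonzero entry is $z_\emptyset=\varepsilon_i$ (so $\|z\|_Z=1$ and $\hat z(j)=\varepsilon_i$ for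 all $j$) shows that its image has norm at least $r\cdot r^{-1/q_k}=r^{1/p_k}$.

## 8. Operators from Hilbert space into $\mathcal G$, and an index avoiding countable sets

Two lemmas make the predual's choice visible. The first explains why $C_k=\ell_{s_k}(I)$ with $s_k<2$ was used instead of $\ell_2(I)$ and why $I$ is so large: the $\mathcal G$-part of $Q\varphi_j(\varepsilon_i)$ will vanish for most $i$.

**Lemma 9.** If $I'$ is any set and $T:\ell_2(I')\to\mathcal G$ is bounded, then $\{i\in I':T\varepsilon_i\ne0\}$ is countable.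

**Proof.** Otherwise, for some $k$ and some $\epsilon>0$, the component $T_k:\ell_2(I')\to\ell_q(J;\ell_s(I))$, where $q=q_k<s=s_k<2$, satisfies $\|T_k\varepsilon_{i_l}\|\ge\epsilon$ for a sequence of distinct $i_l$. The vectors $x_l=T_k\varepsilon_{i_l}$ converge weakly to $0$.

*Disjoint approximations.* We replace the $x_l$ by disjointly supported vectors. For $A\subset J\times I$ let $P_A$ be the contractive coordinate projection. Finitely supported vectors are dense, and $P_Ax_l\to0$ in norm for finite $A$. Inductively, given disjoint finite sets $A_1,\dots,A_{r-1}$ with union $A$, choose $l_r>l_{r-1}$ with $\|P_Ax_{l_r}\|\le2^{-r-1}\epsilon$, then a finite $B\supset A$ with $\|x_{l_r}-P_Bx_{l_r}\|\le2^{-r-1}\epsilon$, and put $A_r=B\setminus A$, $v_r=P_{A_r}x_{l_r}$. Then $\|x_{l_r}-v_r\|\le2^{-r}\epsilon$ and $\|v_r\|\ge\epsilon/2$.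

*A lower estimate.* We show that disjoint vectors add up at least as in $\ell_s$. Put $\beta_{r,j}=\|v_{r,j}\|_s^q$ and $\gamma=s/q\ge1$. For each $j$ the $v_{r,j}$ have disjoint supports in $I$, so $\|\sum_rv_{r,j}\|_s^q=\big(\sum_r\|v_{r,j}\|_s^s\big)^{q/s}=\|(\beta_{r,j})_r\|_{\ell_\gamma}$. For finite sums over $r$, the triangle inequality in $\ell_\gamma$ gives
$$\Big\|\sum_rv_r\Big\|^q=\sum_j\|(\beta_{r,j})_r\|_{\ell_\gamma}\ge\Big\|\Big(\sum_j\beta_{r,j}\Big)_r\Big\|_{\ell_\gamma}=\Big(\sum_r\|v_r\|^s\Big)^{q/s}.$$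

*Contradiction.* For all $L$, $\|T_k\|\sqrt L\ge\|\sum_{r\le L}x_{l_r}\|\ge\frac\epsilon2L^{1/s}-\epsilon$, which is impossible since $s<2$. $\square$

The second lemma is about sets only. For $n=2$ it reads as follows. Given countable sets $N_\emptyset,N_\alpha,N_\beta\subset\Gamma_1\times\Gamma_2$, there is $(\alpha,\beta)$ outside $N_\emptyset$, $N_\alpha$ and $N_\beta$. Choose $\beta$ first, different from the second coordinates of all points of $N_\emptyset$ and of *all* the sets $N_{\alpha'}$, $\alpha'\in\Gamma_1$; this excludes at most $\aleph_1$ of the $\aleph_2$ elements of $\Gamma_2$. With $\beta$ known, choose $\alpha$ different from the first coordinates of the points of $N_\emptyset$ and $N_\beta$; this excludes countably many of the $\aleph_1$ elements of $\Gamma_1$.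

**Lemma 10.** Let $N_b\subset J$ be countable for each $b\in\mathcal P$. Then there is $j\in J$ with $j\notin N_b$ for every $b\subsetneq j$.

**Proof.** Choose $j_n,j_{n-1},\dots,j_1$ successively. Given $j_l$ for $l>i$, choose $j_i\in\Gamma_i$ different from the $i$-th coordinates of all elements of all $N_b$ with $i\notin\operatorname{dom}b$ and $b(l)=j_l$ for all $l\in\operatorname{dom}b$, $l>i$. In such $b$ only the values $b(l)$ with $l<i$ are free, so there are at most $\aleph_{i-1}$ of them (finitely many if $i=1$). So at most $\aleph_{i-1}<\aleph_i=|\Gamma_i|$ values are excluded. If $b\subsetneq j=(j_1,\dots,j_n)$, pick $i\in[n]\setminus\operatorname{dom}b$. Then $b$ was considered when $j_i$ was chosen, so no element of $N_b$ has $i$-th coordinate $j_i$, and $j\notin N_b$. $\square$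

**The operators $\varphi_j$.** For finitely supported $x\in H$ let $\varphi_j(x)=w^*\text{-}\lim_{k\to\mathcal U}e_{k,j}(x)\in X^{**}$. This is linear in $x$, and (5) gives $\|\varphi_j(x)\|\le\rho\|x\|_2$. So $\varphi_j$ extends to $\varphi_j:H\to X^{**}$ with $\|\varphi_j\|\le\rho$. For each $x^*\in X^*$ there is a countable set $N(x^*)\subset J$ such that
$$\varphi_j(\varepsilon_i)(x^*)=(x^*|_F)(f_j\varepsilon_i)\qquad\text{for all }j\in J\setminus N(x^*)\text{ and all }i\in I.\tag{9}$$
Indeed, if $x^*=(z,c)$, then $\varphi_j(\varepsilon_i)(x^*)=z(f_j\varepsilon_i)+\lim_{k\to\mathcal U}c^k_j(\varepsilon_i)$. Each $c^k\in\ell_{p_k}(J;C_k^*)$ has countable support in $J$ because $p_k<\infty$; let $N(x^*)$ be the union of these supports over $k$.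

## 9. The distance from $X_n$ to the dual spaces

We prove Theorem 1. $X=X_n$ is $L$-embedded (Proposition 8), has the RNP (Section 6), and is isomorphic to a dual space (Section 5). Let $\Psi:X\to Y^*$ be an onto isomorphism, with $d,Q,w_y$ as in Section 3 for $V=X$.

**Step 1 (an index $i$ for which the predual answers in $F$).** We remove the $\mathcal G$-part of the limits. Put $T_j=Q\varphi_j:H\to X$, so $\|T_j\|\le d\rho$. Composing $T_j$ with the bounded projection $(f,y)\mapsto y$ of $X$ onto $\mathcal G$, Lemma 9 shows that for each $j$ the $\mathcal G$-part of $T_j\varepsilon_i$ vanishes for all but countably many $i$. As $|J|=\aleph_n<\aleph_{n+1}=|I|$, there is an $i\in I$, fixed from now on, with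
$$T_j\varepsilon_i=(g_j,0),\qquad g_j\in F,\quad\|g_j\|=\|(g_j,0)\|\le d\rho\qquad\text{for all }j\in J .$$

**Step 2 (what the functionals $z^{(b)}$ see).** We compute $z^{(b)}(g_j)$ for most $j$. With this $i$ let $z^{(b)}\in Z=F^*$ be as in Section 4. For $b\in\mathcal P$ choose by (3), with $F'=F$, an element $y_b\in Y$ with $w_{y_b}|_F=z^{(b)}$, and let $N_b=N(w_{y_b})$, which is countable. For $j\notin N_b$, the equations (2), (9) and (4) give
$$z^{(b)}(g_j)=w_{y_b}(T_j\varepsilon_i)=\varphi_j(\varepsilon_i)(w_{y_b})=z^{(b)}(f_j\varepsilon_i)=\begin{cases}1&b\subset j,\\0&\text{otherwise.}\end{cases}$$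

**Step 3 (the contradiction with a small $d$).** By Lemma 10 there is $j$ with $j\notin N_b$ for all $b\subsetneq j$. For this $j$ we have $z^{(b)}(g_j)=1$ for all $b\subsetneq j$, so $\|g_j\|\ge2^n-1$ by Lemma 3. Hence $d\rho\ge2^n-1$, which is the claimed bound.

For $n=2$ this says $d\ge3/\frac32=2>1$, so $X_2$ is not isometric to a dual space. Theorem 1 is proved. $\blacksquare$

The construction is nonseparable; $X_2$ has density character $\aleph_3$. Nothing is claimed here about separable $L$-embedded spaces with the RNP.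

## 10. The $\ell_1$-sum of the spaces $X_n$

We prove Theorem 2. Add an index $n$ to all objects: $F_n,\mathcal G^{(n)},J_n,I_n,H_n,\mathcal P_n,Z_n,f^n_j,\varphi^n_j$. Let $\mathbf X=(\bigoplus_{n\ge2}X_n)_{\ell_1}$. It has the RNP by Lemma 5.

**Step 1 ($\mathbf X$ is $L$-embedded).** We splice once more, to reduce to the $L$-projections of the summands. We have $\mathbf X^*=(\bigoplus X_n^*)_{\ell_\infty}$. For $x^{**}\in\mathbf X^{**}$ let $x_n^{**}$ be its restriction to $X_n^*$. Then $\sum\|x_n^{**}\|\le\|x^{**}\|$, and $(x_n^{**})_n$ acts on $\mathbf X^*$ by summation. Put $r=x^{**}-(x_n^{**})_n$, which vanishes on the $c_0$-sum of the $X_n^*$. We claim that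
$$\|x^{**}\|=\sum_n\|x_n^{**}\|+\|r\|.\tag{10}$$
"$\le$" is clear. Conversely, given $N$ and $\varepsilon>0$, choose $x^*,x'^*\in B_{\mathbf X^*}$ with $\operatorname{Re}\sum_{n\le N}x_n^{**}(x_n^*)\ge\sum_{n\le N}\|x_n^{**}\|-\varepsilon$ and $\operatorname{Re}r(x'^*)\ge\|r\|-\varepsilon$. Let $u\in B_{\mathbf X^*}$ have the coordinates of $x^*$ for $n\le N$ and those of $x'^*$ for $n>N$. Since $u$ and $x'^*$ differ in finitely many coordinates, $r(u)=r(x'^*)$, and so
$$\operatorname{Re}x^{**}(u)\ge\sum_{n\le N}\|x_n^{**}\|+\|r\|-2\varepsilon-\sum_{n>N}\|x_n^{**}\| .$$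
Let $N\to\infty$ and $\varepsilon\to0$. This proves (10).

With the $L$-projections $P_n$ of $X_n^{**}$ onto $X_n$, put $\mathbf Px^{**}=(P_nx_n^{**})_n\in\mathbf X$. This is a linear projection of $\mathbf X^{**}$ onto $\mathbf X$. Applying (10) to $x^{**}$ and to $x^{**}-\mathbf Px^{**}$, which has the same $r$, gives
$$\|x^{**}\|=\sum\|P_nx_n^{**}\|+\sum\|x_n^{**}-P_nx_n^{**}\|+\|r\|=\|\mathbf Px^{**}\|+\|x^{**}-\mathbf Px^{**}\| .$$
So $\mathbf P$ is an $L$-projection onto $\mathbf X$.

**Step 2 (a coordinate $i$ common to all summands).** Suppose that $\Psi:\mathbf X\to Y^*$ is an onto isomorphism, and use $d,Q,w_y$ of Section 3 with $V=\mathbf X$. We repeat the proof of Theorem 1 inside the $n$-th summand; the new difficulty is that $Q$ may move $\varphi_j^n(x)$ into the other summands. Fix $n\ge2$, regard $\varphi^n_j:H_n\to X_n^{**}\subset\mathbf X^{**}$, and put $T_j=Q\varphi^n_j:H_n\to\mathbf X$ for $j\in J_n$, so $\|T_j\|\le d\rho$. By Lemma 9, for each $j\in J_n$ and each $n'$ the $\mathcal G^{(n')}$-part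 of $T_j\varepsilon_i$ vanishes for all but countably many $i\in I_n$. As $|J_n|=\aleph_n<|I_n|$, we can fix $i\in I_n$ with
$$T_j\varepsilon_i=\big((g_j^{(n')},0)\big)_{n'\ge2},\quad g_j^{(n')}\in F_{n'},\quad\sum_{n'}\|g_j^{(n')}\|\le d\rho\qquad\text{for all }j\in J_n .$$

**Step 3 (suppressing the other summands).** We choose functionals that vanish on more and more of the other $F_{n'}$. For $b\in\mathcal P_n$ and $M\ge n$ apply (3) to the reflexive subspace $F'=(\bigoplus_{n'\le M}F_{n'})_{\ell_1}$ of $\mathbf X$. There is $w_{b,M}\in\{w_y:y\in Y\}$ with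
$$w_{b,M}|_{F_n}=z^{(b)},\qquad w_{b,M}|_{F_{n'}}=0\ \ (n'\le M,\ n'\ne n),\qquad\|w_{b,M}\|\le2d\|z^{(b)}\|_{Z_n} .$$
The set $N_b=\bigcup_{M\ge n}N(w_{b,M}|_{X_n})$ is countable. For $j\in J_n\setminus N_b$ with $b\subset j$ and every $M\ge n$, the equations (4), (9) and (2) give
$$1=\varphi^n_j(\varepsilon_i)(w_{b,M})=w_{b,M}(T_j\varepsilon_i)=z^{(b)}(g_j^{(n)})+\sum_{n'>M}w_{b,M}(g_j^{(n')}).$$
The last sum has modulus at most $2d\|z^{(b)}\|\sum_{n'>M}\|g_j^{(n')}\|$, which tends to $0$ as $M\to\infty$. So $z^{(b)}(g_j^{(n)})=1$.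

**Step 4 (letting $n$ grow).** Choose $j\in J_n$ by Lemma 10 with $j\notin N_b$ for every $b\subsetneq j$. Then $z^{(b)}(g^{(n)}_j)=1$ for all $b\subsetneq j$, and Lemma 3 yields $2^n-1\le\|g_j^{(n)}\|\le d\rho$. Since $n\ge2$ is arbitrary and $d\rho$ is fixed, this is a contradiction. So $\mathbf X$ is not isomorphic to any dual Banach space. $\blacksquare$
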